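# Four complex lines around an axis, and a sup-norm estimate for $\bar\partial$ that fails in the ball

## 1. Four complex lines around the axis $z_1=0$

Let $B$ be the unit ball of $\mathbb C^2$, $S=\partial B$, $B_R=\{z\in\mathbb C^2:|z|<R\}$ and $\langle z,w\rangle=\sum z_j\bar w_j$. Put $d^c=i(\bar\partial-\partial)$. On a complex curve with coordinate $x+iy$ this is $d^cY=Y_x\,dy-Y_y\,dx$, so on a curve $d^cY$ depends only on the restriction of $Y$ to the curve. Two facts will be used. If $G$ is holomorphic, then $d^c\operatorname{Re}G=d\operatorname{Im}G$. Consequently $d^c\log|\zeta|^2=2\,d\arg\zeta$ on $\mathbb C\setminus0$.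

Put $t_0=\sqrt{3/5}$, $r_0=\sqrt{1/5}$, $s=t_0/r_0=\sqrt3$, and for $j\in\mathbb Z/4$ let $P_j=(r_0i^j,\,t_0i^{-j})$, so that $|P_j|^2=\frac45$. Consider the complex lines
$$\begin{aligned}\ell_0&:z_2-isz_1=t_0(1-i),&\ell_1&:z_2+isz_1=-t_0(1+i),\\ \ell_2&:z_2-isz_1=-t_0(1-i),&\ell_3&:z_2+isz_1=t_0(1+i).\end{aligned}\tag{1}$$
Since $sr_0=t_0$, substitution gives $P_j,P_{j+1}\in\ell_j$. For instance, $P_0=(r_0,t_0)$ gives $t_0-it_0$ in the first equation, and $P_1=(ir_0,-it_0)$ gives $-it_0+t_0$. The lines $\ell_0,\ell_2$ are parallel and distinct, and so are $\ell_1,\ell_3$. Two consecutive lines are not parallel, so $\ell_j\cap\ell_{j+1}=\{P_{j+1}\}$.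

Write $L_j=\ell_j\cap B$ (a round disc), $\bar L_j=\ell_j\cap\bar B$ and $\partial L_j=\ell_j\cap S$. All intersection points of the lines lie in the open ball. Hence the circles $\partial L_j$ are pairwise disjoint, and $\partial L_j\cap\bar L_k=\emptyset$ for $k\ne j$. Where $\ell_j$ meets the axis $z_1=0$ we have $|z_2|^2=2t_0^2=\frac65>1$, so the closed discs $\bar L_j$ miss the axis and $m_0:=\min_{\bigcup\bar L_j}|z_1|>0$. Put
$$\rho=m_0/4,\qquad T_0=\{z\in B:|z_1|\le\rho\},\qquad \bar T_0=\{z\in\bar B:|z_1|\le\rho\},\qquad R_0=0.95 .$$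

Let $\lambda_0$ be the convolution of $\log|\zeta|^2$ on $\mathbb C$ with a smooth radial mollifier supported in $|\zeta|<\rho$. It is smooth and subharmonic, and by the mean value property $\lambda_0(\zeta)=\log|\zeta|^2$ for $|\zeta|\ge\rho$. Put $\theta_0=i\partial\bar\partial\big(\lambda_0(z_1)\big)\ge0$, a form whose support in $B$ lies in the tube $T_0$. The tube does not meet the four discs.

Let $e_j=[P_j,P_{j+1}]\subset L_j$ be the straight edge, and let $\Delta$ be the closed polygon $e_0e_1e_2e_3$. It lies in $B_{R_0}$ because $|P_j|<0.9$. Along $\Delta$ the coordinate $z_1$ runs once around the square $r_0,ir_0,-r_0,-ir_0$, and $|z_1|\ge4\rho$ there. Hence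
$$\oint_\Delta d^c\big(\lambda_0(z_1)\big)=\oint_\Delta 2\,d\arg z_1=4\pi .\tag{2}$$

So $\Delta$ is a loop around the tube, but each of its edges lies in a complex line on which $\theta_0$ vanishes. Here is what this forces. Choose for each $j$ a compact set $Q_j\subset L_j$, a closed disc $\mathcal D_j\subset L_j$ whose interior contains $Q_j\cup e_j$, and a larger open disc $\mathcal D_j^+\supset\mathcal D_j$, relatively compact in $L_j$. Put $\mathcal C=\bigcup_j\mathcal D_j^+\cup B_{R_0}$.

**Lemma 1.1.** There is $c_0>0$, depending only on the sets $Q_j,\mathcal D_j,\mathcal D_j^+$, with the following property. Let $Y$ be a real smooth function on an open set containing $\mathcal C$, with $i\partial\bar\partial Y=\theta_0$ on $B_{R_0}$, with $Y$ harmonic on each $\mathcal D_j^+$, and with $Y\le m$ on $\bigcup\mathcal D_j^+$. Then $Y\le m-c_0$ on $\bigcup Q_j$.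

**Proof.** Harnack's inequality and the interior gradient estimate give constants $H\ge1$ and $C_3$ such that every nonnegative harmonic $w$ on $\mathcal D_j^+$ satisfies
$$\sup_{\mathcal D_j}w\le H\inf_{\mathcal D_j}w,\qquad\Big|\int_{e_j}d^cw\Big|\le C_3\sup_{\mathcal D_j}w .\tag{3}$$
Let $x\in Q_i$, $\vartheta=m-Y(x)\ge0$ and $w=m-Y$. On every $\mathcal D_j^+$ the function $w$ is harmonic and nonnegative, and $w(x)=\vartheta$. By Harnack $w\le H\vartheta$ on $\mathcal D_i$. Since $P_{j+1}\in e_j\cap e_{j+1}\subset\mathcal D_j\cap\mathcal D_{j+1}$ for all $j$, the bound passes through the corners: $w\le H^2\vartheta$ on $\mathcal D_{i\pm1}$, and $w\le H^3\vartheta$ on $\mathcal D_{i+2}$. By (3),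
$$\Big|\oint_\Delta d^cY\Big|=\Big|\sum_j\int_{e_j}d^cw\Big|\le4C_3H^3\vartheta .$$
On the other hand $Y-\lambda_0(z_1)$ is pluriharmonic on the ball $B_{R_0}\supset\Delta$, hence equals $\operatorname{Re}G$ with $G$ holomorphic there, and $d^c\operatorname{Re}G=d\operatorname{Im}G$ is exact. By (2), $\oint_\Delta d^cY=4\pi$. So $\vartheta\ge\pi/(C_3H^3)=:c_0$. $\square$

The plan is to copy the square all over the ball by a discrete group of automorphisms, so that copies overlap along their lines. A function $y$ that solves $i\partial\bar\partial y=\Theta$, where $\Theta$ is the sum of the copies of $\theta_0$, can then never stop climbing: from its maximum over the lines in a hyperbolic ball, Lemma 1.1 finds a value larger by $c_0$ within a fixed hyperbolic distance. This linear climb will disprove the following estimate.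

## 2. Bounded solutions and metrics with bounded potential

Let $B_n$ be the unit ball of $\mathbb C^n$. A *metric* $\omega=i\sum g_{j\bar k}\,dz_j\wedge d\bar z_k$ is smooth and positive definite, and we write $\omega(\xi,\xi)=\sum g_{j\bar k}\xi_j\bar\xi_k$. A Kähler metric on $B_n$ has *bounded potential* if $\omega=i\partial\bar\partial\phi$ with $\phi$ plurisubharmonic (psh) and $\sup|\phi|<\infty$. For a $(0,1)$-form put $|f|_\omega^2=\sup_\xi|f(\bar\xi)|^2/\omega(\xi,\xi)$, and similarly for $(1,0)$-forms. For a $(1,1)$-form, $|\cdot|_\omega$ is the Hilbert–Schmidt norm in an $\omega$-orthonormal frame. If $\Theta$ is a real $(1,1)$-form with $-\tau\omega\le\Theta\le\tau\omega$, then diagonalizing gives $|\Theta|_\omega\le\sqrt n\,\tau$. Other conventions change the norms by constants depending on $n$ only; this is absorbed by multiplying $f$ by a small constant.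

For example, a bounded potential allows a large metric near the boundary. On the unit disc take $\phi=-(1-|z|^2)^{1/2}$ and $\sigma=|z|^2$. Then
$$\phi_{z\bar z}=\tfrac12(1-\sigma)^{-1/2}+\tfrac14\sigma(1-\sigma)^{-3/2}=(1-\sigma)^{-3/2}\big(\tfrac12-\tfrac14\sigma\big)\ge\tfrac14(1-\sigma)^{-3/2},$$
so a form $F\,d\bar z$ with $|F|=\frac12(1-|z|^2)^{-3/4}$ has $|F\,d\bar z|_\omega\le1$, although $F$ is unbounded.

**Conjecture** (from the Mathematisches Forschungsinstitut Oberwolfach report http://publications.mfo.de:80/bitstream/handle/mfo/2551/Report_99_09.pdf?sequence=1&isAllowed=y). If $f$ is a $\bar\partial$-closed $(0,1)$-form in the unit ball $\mathbb B=B_n$ such that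
$$\sup_{\mathbb B}\big(|f|_\omega^2+|\partial f|_\omega\big)\le1\tag{4}$$
for some Kähler metric $\omega$ with bounded potential, then $\bar\partial u=f$ has a solution with $\sup|u|\le C$, where $C$ depends only on $n$ and on a bound for $\sup|\phi|$.

The first derivative $\partial f$ enters linearly and $f$ enters quadratically. This asymmetry will matter.

For smooth $f$, solutions may be taken in the sense of distributions. A smooth solution exists on a ball, and two solutions differ by a holomorphic function, so every solution is smooth after correction on a null set. Let $N(f)=\inf\{\sup|u|:\bar\partial u=f\}\in[0,\infty]$.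

**Theorem 1.** Let $n\ge2$, $M>0$.

(a) There are smooth $\bar\partial$-closed $(0,1)$-forms $f_k$ and Kähler metrics $\omega_k=i\partial\bar\partial\phi_k$ on $B_n$ with $\sup|\phi_k|\le M$, $\sup(|f_k|^2_{\omega_k}+|\partial f_k|_{\omega_k})\le1$ and $N(f_k)\to\infty$. So the conjecture is false for every $n\ge2$, however small the bound on the potential. Moreover $f_k=\bar\partial u_k$ with $u_k$ real and plurisubharmonic.

(b) There are a single smooth $\bar\partial$-closed $f$ and a single $\omega=i\partial\bar\partial\phi$, $\sup|\phi|\le M$, satisfying the hypothesis (4), such that $\bar\partial u=f$ has no bounded solution at all.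

**Theorem 2** (essentially Wolff). For $n=1$ the conjecture holds, with $C=2M+e^2M+2e\sqrt M$, $M=\sup|\phi|$.

Thus the conjecture holds exactly when $n=1$.

## 3. The disc, where the estimate is true

Two cases can be done by hand; let $D$ be the unit disc. If $\phi=|z|^2$, then (4) gives $|F|\le1$ for $f=F\,d\bar z$, and the Cauchy transform $u(z)=\frac1\pi\int_D\frac{F(\zeta)}{z-\zeta}dA$ solves the equation with $|u|\le\frac1\pi\int_D\frac{dA}{|\zeta-z|}\le2$: among sets of area $\pi$, the integral is largest for the unit disc centered at $z$, where it is $2\pi$. Lower bounds come from pairing with holomorphic functions that vanish at $0$. For $f=d\bar z$ every solution is $\bar z-h$ with $h$ holomorphic, and $\int(\bar z-h)z\,\frac{d\theta}{2\pi}=r^2$ on $|z|=r$. So $\sup|\bar z-h|\ge r$ for all $r<1$, and $N(d\bar z)=1$. The proof of Theorem 2 turns this pairing into an upper bound.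

**Proof of Theorem 2.** Write $f=F\,d\bar z$. Here $\omega=\frac14\Delta\phi\; i\,dz\wedge d\bar z$, and (4) gives
$$4|F|^2\le\Delta\phi,\qquad4|F_z|\le\Delta\phi .\tag{5}$$
The potential $\phi$ is smooth since $\omega$ is, $|\phi|\le M$, and $M>0$ since $\Delta\phi>0$.

**Step 1: reduction to a pairing, when everything is smooth on $\bar D$.** The aim is to find a solution that is small on the circle. Let $u_0\in C^\infty(\bar D)$ solve $\bar\partial u_0=f$ (extend $F$ smoothly with compact support and take the Cauchy transform). A function $g\in L^\infty(\partial D)$ annihilates $H_0^1=\{k\in H^1:k(0)=0\}$ under $\int gk\frac{d\theta}{2\pi}$ exactly when $\hat g(-m)=0$ for $m\ge1$, i.e. when $g\in H^\infty$. So $L^\infty/H^\infty=(H^1_0)^*$, and distances to $H^\infty$ are attained by weak-$*$ compactness. Hence there is $h\in H^\infty$ with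
$$\|u_0-h\|_{L^\infty(\partial D)}=\sup_k\Big|\int_0^{2\pi}u_0k\,\frac{d\theta}{2\pi}\Big|,$$
the supremum being over polynomials $k$ with $k(0)=0$ and $\|k\|_1\le1$. Polynomials suffice because dilations $k(rz)$ converge to $k$ in $L^1$ without increasing the norm, and their Taylor sums converge uniformly. By Green's formula and $\Delta(u_0k)=4\partial_z(Fk)$,
$$\int u_0k\,\frac{d\theta}{2\pi}=\frac1{2\pi}\int_D4(F_zk+Fk')\log\tfrac1{|z|}\,dA .\tag{6}$$

**Step 2: two weighted integrals.** The aim is to bound, for $k\not\equiv0$ as above,
$$\frac1{2\pi}\int_D\Delta\phi\,|k|\log\tfrac1{|z|}dA\le e^2M\|k\|_1,\qquad\frac1{2\pi}\int_D\frac{|k'|^2}{|k|}\log\tfrac1{|z|}dA\le\|k\|_1 .\tag{7}$$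
Let $\psi=\phi/M\in[-1,1]$. Off the zeros of $k$ write locally $k=q^2$ with $q$ holomorphic. Expanding $\partial_z\partial_{\bar z}(e^\psi q\bar q)$ and using that $\psi$ is real,
$$\Delta(e^\psi|q|^2)=e^\psi\big(\Delta\psi\,|q|^2+4|\psi_zq+q'|^2\big)\ge e^{-1}M^{-1}\Delta\phi\,|k| .$$
Let $W=e^\psi|k|$, which is Lipschitz with $W(0)=0$. Take $r<1$ with $k\ne0$ on $|z|=r$. Apply Green's second identity to $W$ and $\log\frac r{|z|}$ on $\{|z|<r\}$ minus discs of radius $\epsilon$ about the zeros of $k$ (including $0$). On the small circles $\nabla W$ is bounded and $W=O(\epsilon)$, so the boundary terms there are $O(\epsilon\log\frac1\epsilon)$. Let $\epsilon\to0$, then $r\to1$ (monotone convergence, as $\Delta W\ge0$ off the zeros). This gives $\frac1{2\pi}\int\Delta W\log\frac1{|z|}dA=\int W\frac{d\theta}{2\pi}\le e\|k\|_1$, and the first bound in (7) follows. The same computation with $\psi=0$ gives the second, because $\Delta|q|^2=4|q'|^2=|k'|^2/|k|$.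

**Step 3: the bound on the circle and inside.** By (5) and (7) the $F_z$-term in (6) is at most $e^2M$. Since $4|F||k'|\le2(\Delta\phi\,|k|)^{1/2}(|k'|^2/|k|)^{1/2}$, the other term is at most $2e\sqrt M$ by Cauchy–Schwarz. So $u=u_0-h$ satisfies $|u|\le C':=e^2M+2e\sqrt M$ a.e. on $\partial D$. For $|c|=1$, $\Delta u=4F_z$ gives $\Delta(\operatorname{Re}(cu)+\phi)\ge-4|F_z|+\Delta\phi\ge0$. This bounded subharmonic function has radial limits at most $C'+M$ a.e. The Poisson sub-mean value inequality on $|z|<r$, with dominated convergence as $r\to1$, shows that it is at most $C'+M$ in $D$. Hence $\operatorname{Re}(cu)\le C'+2M$ for every $c$, and $|u|\le C'+2M$.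

**Step 4: removal of the smoothness up to the boundary.** For $r<1$ apply the above to $F_r(z)=rF(rz)$ and $\phi_r(z)=\phi(rz)$, which satisfy (5). This gives $u_r$ on $rD$ with $\bar\partial u_r=f$ and $|u_r|\le C'+2M$. If $u_*$ is one smooth solution on $D$, the functions $u_r-u_*$ are holomorphic and locally bounded uniformly in $r$. By Montel a locally uniform limit exists along some $r\to1$, and it gives the required $u$. $\square$

## 4. What the metric can pay for

Let
$$\omega_B=-i\partial\bar\partial\log(1-|z|^2)=\frac{i\partial\bar\partial|z|^2}{1-|z|^2}+\frac{i\partial|z|^2\wedge\bar\partial|z|^2}{(1-|z|^2)^2}\qquad\text{on }B .\tag{8}$$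
On $B_R$ its potential $-\log(1-|z|^2)$ is at most $K=\log\frac1{1-R^2}$, so $\varepsilon^2\omega_B$ has potential at most $1$ on $B_R$ if $\varepsilon=K^{-1/2}$. Suppose $u$ is real with $|\bar\partial u|_{\omega_B}\le1$. Then $f=\varepsilon\bar\partial u$ has $|f|^2_\omega\le1$ as soon as $\omega\ge\varepsilon^2\omega_B$. If every solution had to be as large as the hyperbolic radius, of order $K$, then $N(f)$ would be of order $\varepsilon K=\sqrt K\to\infty$. The remaining cost is that of $\partial f=-i\varepsilon\Theta$ with $\Theta=i\partial\bar\partial u$.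

The first thing to try is $u^*=-\log(1-|z|^2)$ itself, with $\Theta=\omega_B$. By (8), $|\bar\partial u^*|_{\omega_B}\le1$. If $i\partial\bar\partial y=\omega_B$ on $B_R$, then $y-u^*$ is pluriharmonic, so comparing the mean over $|z|=r$ with the value at $0$ gives $2\sup|y|\ge\log\frac1{1-r^2}$ for all $r<R$. Gradient and growth are as desired. The attempt breaks at $\partial f$. If $\omega=i\partial\bar\partial\phi$ on $B_R$ with $|\phi|\le M$ and $|\partial f|_\omega\le1$, then $\varepsilon\omega_B\le\omega$, so $\phi-\varepsilon u^*$ is psh, and the same spherical means give $\varepsilon\log\frac1{1-r^2}\le2M$. Hence $\varepsilon K\le2M$, and $\varepsilon u^*$ is a solution bounded by $2M$.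

So $\Theta$ has to be dominated by $i\partial\bar\partial$ of a *bounded* function, $0\le\Theta\le C_1i\partial\bar\partial\phi_1$ with $0\le\phi_1\le M_1$. This rules out growth seen on any one disc. On a closed disc $d$ in a complex line of $B$ let $y_d$ be the solution of $i\partial\bar\partial y_d=\Theta|_d$ with zero boundary values, and $h$ the harmonic function with boundary values $\phi_1$. Then $y_d\le0$, and $C_1(\phi_1-h)-y_d$ is subharmonic with zero boundary values, hence $\le0$. So $-C_1M_1\le y_d\le0$, whatever the disc. The growth must come from the incompatibility of different discs, and this is what Lemma 1.1 provides: $\Theta$ vanishes along each of the four lines, and yet a loop through them sees $4\pi$.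

**Proposition 3.** On $B=B_2$ there exist a bounded smooth psh $\phi_1\ge0$, a smooth closed real $(1,1)$-form $\Theta$, a smooth real $u$ and positive constants $C_1,C_2,c_0,S_0,s_0$ such that

* (P1) $0\le\Theta\le C_1\,i\partial\bar\partial\phi_1$;
* (P2) $i\partial\bar\partial u=\Theta$ and $|\bar\partial u|_{\omega_B}\le C_2$;
* (P3) for $0<R<1$, if $y$ is a real smooth function on $B_R$ with $i\partial\bar\partial y=\Theta$, then $2\sup_{B_R}|y|\ge c_0\big(\tfrac{\operatorname{artanh}R-s_0}{S_0}-2\big)$.

**Proof that Proposition 3 implies Theorem 1(a).**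

**Step 1: data on $B_R$.** We spend $\varepsilon$ on $\phi_1$ and $\varepsilon^2$ on $\omega_B$. Let $M_1=\sup\phi_1$, $K=\log\frac1{1-R^2}\ge1$, $t\in(0,1]$, $\varepsilon=tK^{-1/2}$. On $B_R$ put
$$f=\varepsilon\bar\partial u,\qquad\varphi=A_1\varepsilon\phi_1-A_2\varepsilon^2\log(1-|z|^2),\qquad A_1=2\sqrt n\,C_1,\quad A_2=2C_2^2,$$
and $\Omega=i\partial\bar\partial\varphi>0$. Since $\Omega\ge A_2\varepsilon^2\omega_B$, (P2) gives $|f|_\Omega^2\le C_2^2/A_2=\frac12$. Since $\partial f=-i\varepsilon\Theta$ and, by (P1), $0\le\varepsilon\Theta\le\frac{C_1}{A_1}\Omega=\frac1{2\sqrt n}\Omega$, we get $|\partial f|_\Omega\le\frac12$. On $B_R$, $0\le\varphi\le tA_1M_1+t^2A_2\le M/2$ if $t$ is fixed small, independently of $R$.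

**Step 2: passage to $B_n$.** Let $\pi:\{z\in\mathbb C^n:|z|<R\}\to B_R$ be the projection to the first two coordinates. Use $\pi^*f$ and the potential $\pi^*\varphi+\frac M2|z|^2\in[0,M]$. The new metric is positive definite and $\ge\pi^*\Omega$, so $|\pi^*f|^2\le\frac12$, and $0\le\varepsilon\pi^*\Theta\le\frac1{2\sqrt n}\times(\text{new metric})$ gives $|\partial\pi^*f|\le\frac12$. Pulling back by $z\mapsto Rz$ gives data on $B_n$ satisfying (4). The form is $\bar\partial$ of a real function, the pullback of $\varepsilon u$, which is psh because $\Theta\ge0$.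

**Step 3: the lower bound.** Suppose $\bar\partial v=\pi^*f$ with $|v|\le C$ on the ball of radius $R$. Then $v$ is smooth and $v-\varepsilon\pi^*u$ is holomorphic. Restrict to $z_3=\dots=z_n=0$: $v-\varepsilon u$ is holomorphic on $B_R$, so, $u$ being real, $y=\operatorname{Re}v/\varepsilon$ satisfies $i\partial\bar\partial y=\Theta$ and $|y|\le C/\varepsilon$. Since $\operatorname{artanh}R=\frac K2+\log(1+R)\ge\frac K2$, (P3) gives
$$C\ge\frac{\varepsilon c_0}2\Big(\frac{K/2-s_0}{S_0}-2\Big),$$
which tends to infinity like a constant times $t\sqrt K$ as $R\to1$. $\square$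

**Proof that Proposition 3 implies Theorem 1(b).** We superpose the data of (a) and use the closed graph theorem. Choose $R_k\to1$ with $N(f_k)\ge4^k$ ($k\ge1$). For $c\in\ell^\infty(\mathbb R)$ put $f_c=\sum c_k2^{-k}f_k$, and let $\phi=\sum2^{-k}\phi_k$, $\omega=\sum2^{-k}\omega_k=i\partial\bar\partial\phi$. On compact subsets of $B_n$ all derivatives of $\phi_k,f_k$ are bounded uniformly in $k$, because these arise from fixed objects on $B$ by $z\mapsto R_kz$ and bounded coefficients. So the series converge in $C^\infty_{loc}$, and $|\phi|\le M$. If $\|c\|_\infty\le1$, Cauchy–Schwarz gives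
$$|f_c(\bar\xi)|^2\le\sum2^{-k}|f_k(\bar\xi)|^2\le\tfrac12\,\omega(\xi,\xi).$$
Also $\partial f_k=-i\Theta_k$ with $0\le\Theta_k\le\frac1{2\sqrt n}\omega_k$, so $\partial f_c=-i\Theta_c$ with $\Theta_c$ real and $-\frac1{2\sqrt n}\omega\le\Theta_c\le\frac1{2\sqrt n}\omega$, whence $|\partial f_c|_\omega\le\frac12$. So (4) holds whenever $\|c\|_\infty\le1$.

Suppose every $f_c$ has a bounded solution. Define $T:\ell^\infty(\mathbb R)\to L^\infty(B_n)/H^\infty(B_n)$ by $Tc=[u]$ with $\bar\partial u=f_c$. It is well defined and linear. Its graph is closed: if $c^j\to c$ and $u_j-h_j\to v$ in $L^\infty$ with $\bar\partial u_j=f_{c^j}$ and $h_j\in H^\infty$, then $\bar\partial v=f_c$. So $T$ is bounded. But for the unit vectors $e_k\in\ell^\infty(\mathbb R)$ we have $\|Te_k\|=2^{-k}N(f_k)\ge2^k$, a contradiction. So some $f_c$ has no bounded solution, and by scaling we may take $\|c\|_\infty\le1$. $\square$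

It remains to prove Proposition 3.

## 5. Automorphisms of the ball

The automorphisms of $B$ are restrictions of projective maps of $\mathbb P^2$ preserving $B$. For $\gamma\in\mathrm{Aut}(B)$ and $a=\gamma^{-1}0$ (Rudin, *Function Theory in the Unit Ball of $\mathbb C^n$*, Thm 2.2.5 and Thm 2.2.2),
$$1-\langle\gamma z,\gamma w\rangle=\frac{(1-|a|^2)(1-\langle z,w\rangle)}{(1-\langle z,a\rangle)(1-\langle a,w\rangle)},\qquad1-\langle\gamma z,\gamma0\rangle=\frac{1-|a|^2}{1-\langle z,a\rangle}\tag{9}$$
for $z,w\in\bar B$. By analytic continuation the second identity holds for all $z\in\mathbb C^2$ with $\langle z,a\rangle\ne1$. Taking $z=w$,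
$$1-|\gamma z|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\langle z,a\rangle|^2}.\tag{10}$$
So $-\log(1-|\gamma z|^2)$ and $-\log(1-|z|^2)$ differ by a pluriharmonic function, and $\omega_B$ is $\mathrm{Aut}(B)$-invariant. Let $\beta$ be the distance of the Riemannian metric $\sum g_{j\bar k}dz_jd\bar z_k$ of $\omega_B$. By (8) a curve of speed $\dot z$ has squared speed at least $\frac{(d|z|)^2}{1-r^2}+\frac{r^2(d|z|)^2}{(1-r^2)^2}=\frac{(d|z|)^2}{(1-r^2)^2}$, $r=|z|$, with equality on radii. So $\beta(0,z)=\operatorname{artanh}|z|$, and by (9) and invariance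
$$\cosh^2\beta(z,w)=\frac{|1-\langle z,w\rangle|^2}{(1-|z|^2)(1-|w|^2)} .\tag{11}$$
On $D\times0$ this is the Poincaré distance of the disc $D$. We shall also use
$$|z-w|^2\le2\operatorname{Re}(1-\langle z,w\rangle)\le2|1-\langle z,w\rangle|\quad(z,w\in\bar B);\qquad\langle z,w\rangle=1,\ z,w\in\bar B\ \Rightarrow\ z=w\in S .\tag{12}$$
In particular, if $\beta(z_m,w_m)$ is bounded and $z_m\to\zeta\in S$, then by (11) and (12) also $w_m\to\zeta$.

## 6. Four surface groups playing ping-pong

For $A=\begin{pmatrix}\alpha&b\\\bar b&\bar\alpha\end{pmatrix}\in SU(1,1)$ the map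
$$z\mapsto\Big(\frac{\alpha z_1+b}{\bar bz_1+\bar\alpha},\ \frac{z_2}{\bar bz_1+\bar\alpha}\Big)\tag{13}$$
is in $\mathrm{Aut}(B)$ and preserves $\{z_2=0\}$. The homomorphism $SU(1,1)\to\mathrm{Aut}(B)$ is injective: $-I$ acts as $(z_1,-z_2)$. Identify $D$ with $D\times0$.

**Step 1: surface groups with large displacement.** The purpose is to find, for each $\ell>0$, a discrete torsion-free cocompact $\tilde\Gamma\subset SU(1,1)$ with
$$\beta(\gamma x,x)\ge\ell\quad\text{for all }x\in D,\ \gamma\in\tilde\Gamma\setminus1,\qquad D/\tilde\Gamma\text{ of genus }g\ge4 .$$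
Recall that a group is residually finite if every nontrivial element lies outside some finite-index normal subgroup. By Malcev's theorem, finitely generated linear groups are residually finite. For example, in $\mathbb Z$ the element $m\ne0$ lies outside $2|m|\mathbb Z$. Uniformization of a compact Riemann surface of genus $2$ gives a torsion-free cocompact lattice in $PSU(1,1)$. Its preimage in $SU(1,1)$ is a finitely generated linear group, so it has a finite-index subgroup $\Gamma'$ not containing $-I$. This $\Gamma'$ injects into $PSU(1,1)$ as a finite-index subgroup of the lattice, so it is torsion-free, discrete and cocompact, and is a surface group.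

Let $F\subset D$ be compact with $\Gamma'F=D$. An element with displacement $<\ell$ at some point is conjugate to one with displacement $<\ell$ at a point of $F$, and by discreteness there are only finitely many of the latter. So such elements form finitely many conjugacy classes. Residual finiteness gives a finite-index normal subgroup avoiding representatives of all the nontrivial ones, hence, being normal, the classes themselves. A further finite-index subgroup has genus $\ge4$: $g-1$ is multiplied by the index, and a surface group, which surjects onto $\mathbb Z$, has subgroups of every finite index.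

**Step 2: placing the groups on the four lines.** Automorphisms map complex lines meeting $B$ to such lines and act transitively on them (move a point to $0$, then rotate). So we can choose, independently of $\ell$, $g_j\in\mathrm{Aut}(B)$ mapping $D\times0$ onto $L_j$. Put
$$\Gamma_j=g_j\tilde\Gamma g_j^{-1},\qquad V^j=g_j\{z\in\bar B:|z_1|\ge\tanh(\ell/2)\}\ \text{(compact)}.$$
As $\ell\to\infty$ the $V^j$ shrink to $\partial L_j$. By Section 1 we can fix $\ell$ so large that

* (i) the $V^j$ are pairwise disjoint;
* (ii) $V^j\cap\bar L_k=\emptyset$ for $k\ne j$;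
* (iii) $|z_1|\ge2\rho$ on $V^j$;
* (iv) $V^j\cap\{|z|\le R_0\}=\emptyset$.

**Step 3: ping-pong.** The purpose is to show that the $\Gamma_j$ generate their free product. If $\gamma\in\tilde\Gamma\setminus1$ and $\beta(z_1,0)<\ell/2$, then $\beta(\gamma z_1,0)\ge\beta(\gamma z_1,z_1)-\beta(z_1,0)>\ell/2$. Since the first coordinate in (13) depends only on $z_1$, every element of $\Gamma_j\setminus1$ maps $\bar B\setminus V^j$ into $V^j$. Let $\Gamma$ be generated by the $\Gamma_j$. For a reduced word $\gamma=\gamma_1\cdots\gamma_k$ ($k\ge1$, $\gamma_m\in\Gamma_{i_m}\setminus1$, $i_m\ne i_{m+1}$), (i) and induction give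
$$\gamma(\bar B\setminus V^{i_k})\subset V^{i_1} .\tag{14}$$
Since $0\notin\bigcup V^j$, reduced words are $\ne1$, and $\Gamma=\Gamma_0*\Gamma_1*\Gamma_2*\Gamma_3$. By (iii), (iv) and (14),
$$\gamma\bar T_0,\ \gamma B_{R_0},\ \gamma0\ \text{ lie in }\textstyle\bigcup V^j,\text{ and so are disjoint from }\bar T_0\text{ and }B_{R_0},\quad\gamma\in\Gamma\setminus1 .\tag{15}$$

**Step 4: $\Gamma$ acts freely and properly discontinuously on $B$.** By (15), $|\gamma0|>R_0$ for $\gamma\ne1$, so $\gamma\mapsto\gamma0$ is injective and distinct points of $\Gamma0$ have $\beta$-distance $\ge\operatorname{artanh}R_0$. Hence each compact subset of $B$ contains finitely many points of $\Gamma0$. If $K\subset B$ is compact and $\gamma K\cap K\ne\emptyset$, then $\beta(0,\gamma0)\le2\max_K\beta(0,\cdot)$, so there are finitely many such $\gamma$. Moreover $\Gamma$ is torsion-free. To see this, conjugate an element to a shortest word. If its length is at most one, it lies in a torsion-free $\Gamma_j$. Otherwise its first and last letters lie in different factors (if not, conjugating by the first letter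 would shorten it), so its powers are reduced words, hence $\ne1$. If $\gamma x=x$ with $\gamma\ne1$, then the infinitely many powers of $\gamma$ fix $x$, which contradicts finiteness for $K=\{x\}$.

**Step 5: translates of the lines.** The purpose is to show that translates of the $L_j$ miss the tube and meet only as they must. First,
$$\bar T_0\cap\gamma L_j=\emptyset\quad\text{for all }\gamma\in\Gamma,\ j.\tag{16}$$
Indeed, strip from $\gamma$ a last letter in $\Gamma_j$, which preserves $L_j$. If nothing is left, use $|z_1|\ge4\rho$ on $L_j$. Otherwise the last letter is in $\Gamma_{i_k}$ with $i_k\ne j$, so $L_j\cap V^{i_k}=\emptyset$ by (ii). Then $\gamma L_j\subset V^{i_1}$ by (14), and (iii) applies. Next, suppose $\gamma L_i\cap L_j\ne\emptyset$. Write $\gamma=\alpha\gamma'\alpha'$ with $\alpha\in\Gamma_j$, $\alpha'\in\Gamma_i$, where $\gamma'$ is $1$ or a reduced word whose first letter is not in $\Gamma_j$ and whose last letter is not in $\Gamma_i$. If $\gamma'\ne1$, then $\gamma'L_i\subset V^{i_1}$ with $i_1\ne j$, which is disjoint from $L_j=\alpha^{-1}L_j$, a contradiction.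 So $\gamma'=1$ and $\gamma L_i\cap L_j=\alpha(L_i\cap L_j)$.

Consequently, in the complex manifold $M':=B/\Gamma$, the images $C_j=L_j/\Gamma_j$ are smooth embedded compact curves of genus $g$ (for $i=j$ we found $\gamma\in\Gamma_j$). The curves $C_j$ and $C_{j+1}$ meet in exactly one point, transversally, and $C_0\cap C_2=C_1\cap C_3=\emptyset$. Put $E=\bigcup C_j$, which is compact, and let $X'=\bigcup_{\gamma,j}\gamma L_j$, which is the preimage of $E$ in $B$ and hence closed in $B$.

## 7. Limit points and the quotient as a strictly pseudoconvex domain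

We need a bounded $\Gamma$-invariant psh function that is strictly psh on the tube, i.e. holomorphic functions on the quotient. The tube reaches the sphere $S$, so we must understand the action up to the boundary.

Let $\Lambda\subset S$ be the set of accumulation points of $\Gamma0$; by (15), $\Lambda\subset\bigcup V^j$.

**Definition.** A point $z\in S$ is *conical* if for some $C_z$ the inequality $|1-\langle z,a\rangle|\le C_z(1-|a|^2)$ holds for infinitely many $a\in\Gamma0$.

For example, if the orbit contained the points $a_m=(\tanh m,0)$, then $z=(1,0)$ would be conical, since $\frac{1-\tanh m}{1-\tanh^2m}=\frac1{1+\tanh m}\le1$. The condition is $\Gamma$-invariant. For $h\in\Gamma$ and $c=h^{-1}0$, (9) and (10) give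
$$\frac{|1-\langle hz,ha\rangle|}{1-|ha|^2}=\frac{|1-\langle z,a\rangle|}{1-|a|^2}\cdot\frac{|1-\langle a,c\rangle|}{|1-\langle z,c\rangle|},$$
and the last factor is at most $2/(1-|c|)$.

**Lemma 7.1.** Every point of $\Lambda$ is conical.

**Proof.**

**Step 1: points $z\in\partial L_i$.** We pull points tending to $z$ back to a compact set. Fix $o\in L_i$, points $x_m\to z$ on the geodesic ray of $L_i$ from $o$ to $z$, and $h_m\in\Gamma_i$ with $h_mx_m$ in a fixed compact subset of $L_i$. Since $\beta(h_mo,h_mx_m)=\beta(o,x_m)\to\infty$, after passing to a subsequence the $h_m$ are distinct and $h_mo\to\zeta^-$, $h_mz\to\zeta^+$ in $\partial L_i$. The geodesic rays from $h_mo$ to $h_mz$ meet a fixed compact subset of $L_i$. This forces $\zeta^+\ne\zeta^-$. Otherwise map $L_i$ to the upper half plane with this point going to $0$. The geodesic from the boundary point $\zeta'$ (the image of $h_mz$) to $p$ (the image of $h_mo$) is an arc of a semicircle or vertical line along which the Euclidean distance from $\zeta'$ increases, so it lies within $|p-\zeta'|\to0$ of $\zeta'\to0$, and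 it leaves every compact set. Since $\beta(h_m0,h_mo)$ is constant, $h_m0\to\zeta^-$ by (11) and (12). So $|1-\langle h_mz,h_m0\rangle|\ge c>0$ for large $m$, and (9) gives $|1-\langle z,a\rangle|\le c^{-1}(1-|a|^2)$ for the infinitely many $a=h_m^{-1}0$.

**Step 2: peeling off one letter.** Let $z\in\Lambda\cap V^i\setminus\partial L_i$. We find $\alpha\in\Gamma_i\setminus1$ and $j\ne i$ with $\alpha^{-1}z\in\Lambda\cap V^j$. Let $\gamma_n0\to z$ with distinct $\gamma_n$. For large $n$, $\gamma_n0\in V^i$, so $\gamma_n=\alpha_n\delta_n$ with $\alpha_n\in\Gamma_i\setminus1$ and $\delta_n$ trivial or not beginning in $\Gamma_i$. Thus $\delta_n0\in Y_i=\{0\}\cup\bigcup_{j\ne i}V^j$, a compact set disjoint from $V^i$. Suppose infinitely many $\alpha_n$ were distinct. After applying $g_i^{-1}$, the first coordinates of the points $\delta_n0$ lie in a compact subset of $\{|z_1|<\tanh(\ell/2)\}$. By proper discontinuity of $\tilde\Gamma$ on $D$, the first coordinates of the points $\gamma_n0$ tend to $\partial D$ along a subsequence. Then $z\in\partial L_i$, a contradiction. So on a subsequence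 $\alpha_n=\alpha$, and $\delta_n0\to\alpha^{-1}z$ with distinct $\delta_n$. Hence $\alpha^{-1}z\in\Lambda\cap Y_i$, and it is not $0$.

**Step 3: iteration.** Either we reach a $\Gamma$-translate of $z$ on some $\partial L_j$, and $z$ is conical by Step 1 and invariance. Or we get $\alpha_k\in\Gamma_{i_k}\setminus1$, $i_{k+1}\ne i_k$ ($k\ge1$), with $h_kz\in V^{i_{k+1}}\cap S$, where $h_k=(\alpha_1\cdots\alpha_k)^{-1}$. By (14) $h_k0\in V^{i_k}$. By (i), (12) and compactness, $|1-\langle p,q\rangle|\ge c>0$ for $p\in V^i\cap S$, $q\in V^j$, $i\ne j$. So (9) with $\gamma=h_k$ gives $|1-\langle z,a\rangle|\le c^{-1}(1-|a|^2)$ for the infinitely many $a=\alpha_1\cdots\alpha_k0$. $\square$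

**A compact set of representatives.** Let $\mathcal D=\{z\in\bar B:|1-\langle z,a\rangle|^2\ge1-|a|^2\ \forall a\in\Gamma0\}$, a compact set. If $z$ is conical, then for some $a\in\Gamma0$ with $|a|$ close to $1$ we have $|1-\langle z,a\rangle|^2\le C_z^2(1-|a|^2)^2<1-|a|^2$. So $\mathcal D\cap\Lambda=\emptyset$ by Lemma 7.1. Given $z\in B$, choose $\gamma$ maximizing $1-|\gamma z|^2$ and put $w=\gamma z$. By (10) the inequality $1-|\gamma'w|^2\le1-|w|^2$ says $1-|a|^2\le|1-\langle w,a\rangle|^2$ with $a=\gamma'^{-1}0$, so $w\in\mathcal D$. Thus $\Gamma(\mathcal D\cap B)=B$. By (iii), $\mathcal K=\mathcal D\cup\bar T_0$ is compact in $\bar B\setminus\Lambda$.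

**Lemma 7.2.** For small $\epsilon>0$ the $\epsilon$-neighborhood $O\subset\mathbb C^2$ of $\mathcal K$ has the property that $\{\gamma\in\Gamma:\gamma O\cap O\ne\emptyset\}$ is finite.

**Proof.** Otherwise, using $\epsilon=1/n$, there are distinct $\gamma_n$ and $x_n\to x\in\mathcal K$ with $\gamma_nx_n\to y\in\mathcal K$ along a subsequence. Passing to a further one, $a_n=\gamma_n^{-1}0\to a\in\Lambda$ and $b_n=\gamma_n0\to b\in\Lambda$. As $x\in\bar B$, $a\in S$ and $x\ne a$, we have $\langle x,a\rangle\ne1$ by (12). So the second identity in (9), valid at $x_n\in\mathbb C^2$, gives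
$$1-\langle\gamma_nx_n,b_n\rangle=\frac{1-|a_n|^2}{1-\langle x_n,a_n\rangle}\to0,$$
i.e. $\langle y,b\rangle=1$, so $y=b\in\Lambda$, a contradiction. $\square$

Let $D''=\Gamma O\subset\mathbb P^2$, an open $\Gamma$-invariant set containing $B\cup\bar T_0$. It is connected, being the union of $B$ and of $\Gamma$-translates of balls centered in $\bar B$, each of which meets $B$.

**The quotient $M''=D''/\Gamma$ is a connected Hausdorff complex manifold.** A compact subset of $D''$ is covered by finitely many translates of $O$. By Lemma 7.2, for compact $K_1,K_2\subset D''$ only finitely many $\gamma$ satisfy $\gamma K_1\cap K_2\ne\emptyset$. In particular stabilizers are finite, hence trivial as $\Gamma$ is torsion-free. If $x,y\in D''$ lie in different orbits, take relatively compact neighborhoods $U,U'$. Only finitely many $\gamma$ have $\gamma U\cap U'\ne\emptyset$, and $\gamma x\ne y$ for these, so after shrinking there are none. With $y=x$ and $\gamma\ne1$ the same argument gives evenly covered neighborhoods. Let $q:D''\to M''$ be the covering.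

**$M'$ is relatively compact in $M''$ with strictly pseudoconvex boundary.** Recall that a smooth boundary is strictly pseudoconvex if a local defining function has positive definite Levi form on complex tangent vectors of the boundary. Since $B$ is invariant, $q^{-1}(M')=B$ and $\partial M'=q(D''\cap S)$, which is smooth and strictly pseudoconvex, and nonempty because $(0,1)\in\bar T_0$. As $B=\Gamma(\mathcal D\cap B)$, the closure $\overline{M'}\subset q(\mathcal D)$ is compact.

**A slightly larger domain.** We enlarge $M'$ so that functions on the larger domain are bounded on $M'$. Gluing local defining functions with a partition of unity gives a smooth $r_1$ near the compact set $\partial M'$ with $r_1<0$ exactly in $M'$ and $dr_1\ne0$ on $\partial M'$. Locally $r_1\circ q$ is a positive function times $|z|^2-1$, so its Levi form is positive on complex tangent vectors of the boundary. Let $r=e^{\lambda r_1}-1$. On $\partial M'$ we have $i\partial\bar\partial r=\lambda(i\partial\bar\partial r_1+\lambda\,i\partial r_1\wedge\bar\partial r_1)$. On the compact set of unit vectors where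 the Levi form of $r_1$ is $\le0$, $\partial r_1(\xi)\ne0$. So for large $\lambda$ the function $r$ is strictly psh on $\partial M'$, hence near it. For small $\delta>0$, $r$ is strictly psh without critical points on a neighborhood of the compact set $\{-2\delta\le r\le2\delta\}$ around $\partial M'$. Put $M_1'=M'\cup\{0\le r<\delta\}$. This is a relatively compact domain in $M''$ with strictly pseudoconvex boundary $\{r=\delta\}$. It is connected: on a component not meeting $M'$, $r$ would attain a minimum (its boundary values are $\delta$), giving a critical point. It is noncompact: otherwise $r$ would attain its maximum over the compact set $M_1'\setminus M'$ at a local maximum of $r$, which is impossible for a strictly psh function.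

**Grauert's theorem with Remmert reduction** (Grauert, Ann. of Math. 68 (1958); Math. Ann. 146 (1962)). $M_1'$ is holomorphically convex, and there are a compact analytic set $A\subset M_1'$, all of whose irreducible components have positive dimension, and a proper holomorphic map $p:M_1'\to Y$ onto a Stein space, with $p(A)$ finite and $p:M_1'\setminus A\to Y\setminus p(A)$ biholomorphic.

For example, if $M_1'$ were the blow-up of a ball in $\mathbb C^2$ at its center, then $A$ would be the exceptional line, $Y$ the ball and $p$ the blow-down; no holomorphic function has nonzero differential along $A$. In our case the components of $A$ have dimension $1$, since $M_1'$ is connected, noncompact and of dimension $2$. We must make sure that $A$ does not meet the image of the tube.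

## 8. The compact curves of the quotient, the function $\phi_1$ and the form $\Theta$

**Lemma 8.1.** $A\subset E$.

**Proof.** Let $C'\subset M_1'$ be an irreducible compact curve.

**Step 1: $C'\subset M'$.** We use the strictly psh function $r$. If $C'\not\subset M'$, then $r|_{C'}$ has a local maximum at a point with $0\le r<\delta$. Pulled back to the normalization of $C'$, $r$ is subharmonic near that point, with positive Laplacian off isolated points. A local maximum would make it locally constant, a contradiction.

**Step 2: second homology of $M'$.** We express $[C']$ through the $C_j$. Since $B$ is contractible, $M'$ is a $K(\Gamma,1)$, and $C_j=L_j/\Gamma_j$ is a $K(\Gamma_j,1)$. Join $0$ in $B$ to a point of each $L_j$ by a path; the images of the paths join a base point of $M'$ to the $C_j$. The abstract space formed by the surfaces $C_j$ and these four paths is homotopy equivalent to the wedge of the $C_j$, hence aspherical with fundamental group $*\Gamma_j$. Its map to $M'$ induces the isomorphism $*\Gamma_j\to\Gamma$, since a loop of $C_j$ lifts to a path in $L_j$ between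 points related by the corresponding element of $\Gamma_j$. So it is a homotopy equivalence, $H_2(M';\mathbb Q)=\bigoplus\mathbb Q[C_j]$, and $[C']=\sum a_i[C_i]$.

**Step 3: the intersection matrix.** We compute $I=(C_i\cdot C_j)$. The self-intersection of a smooth compact curve is the degree of its normal bundle. By conjugation with $g_j$ we may compute in the normal form (13): along $z_2=0$, the derivative of $\gamma\in\tilde\Gamma$ acts on $\partial_{z_1}$ by $(\bar bz_1+\bar\alpha)^{-2}$ and on the normal direction $\partial_{z_2}$ by $(\bar bz_1+\bar\alpha)^{-1}$. So $N_{C_j}^{\otimes2}\cong T_{C_j}$, and $C_j^2=\frac12(2-2g)=1-g$. By Section 6, each row of $I$ has exactly two nonzero off-diagonal entries, both equal to $1$. Hence $-I=(g-1)(1-\mathcal N)$ with $\mathcal N\ge0$ entrywise and row sums $\frac2{g-1}\le\frac23$, because $g\ge4$. The Neumann series $(-I)^{-1}=\frac1{g-1}\sum_k\mathcal N^k$ converges and has nonnegative entries.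

**Step 4: positivity.** Suppose $C'\ne C_j$ for all $j$. Distinct irreducible curves meet nonnegatively, so $(Ia)_j=C'\cdot C_j\ge0$ and $a=-(-I)^{-1}(Ia)\le0$. But $\omega_B$ descends to a closed positive form on $M'$, so
$$0<\int_{C'}\omega_B=\sum a_i\int_{C_i}\omega_B\le0,$$
a contradiction. So $C'$ is one of the $C_j$; apply this to the components of $A$. $\square$

**The function $\phi_1$.** We want it strictly psh on the whole tube, up to $S$. Since $A\subset E\subset M'$, $q^{-1}(A)\subset X'$, and by (16) the compact set $q(\bar T_0)\subset\overline{M'}\subset M_1'$ is disjoint from $A$. On a Stein space global holomorphic functions provide local coordinates at every smooth point. As $p$ is biholomorphic off $A$ and $q(\bar T_0)$ is compact, there are $G_1,\dots,G_N\in\mathcal O(M_1')$ whose differentials span the cotangent space at every point of $q(\bar T_0)$. Put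
$$\phi_1=\sum|G_j\circ q|^2 .$$
On $B$ it is $\Gamma$-invariant, nonnegative, psh, smooth, and bounded because $\overline{M'}$ is compact in $M_1'$. It is also smooth near $\bar T_0$, and strictly psh at each point of $\bar T_0$. By compactness $i\partial\bar\partial\phi_1\ge c\,i\partial\bar\partial|z|^2$ on $T_0$ with $c>0$.

**The form $\Theta$ and (P1).** Put
$$\Theta=\sum_{\gamma\in\Gamma}\gamma^*\theta_0 .$$
The supports lie in the sets $\gamma^{-1}T_0$, pairwise disjoint by (15). This family is locally finite in $B$, because $\bar T_0$ is a compact subset of $D''$, where $\Gamma$ acts properly. So $\Theta$ is smooth, closed, $\ge0$ and $\Gamma$-invariant. On $T_0$ the smooth form $\theta_0$ is at most a multiple of $i\partial\bar\partial|z|^2$, hence $\theta_0\le C_1i\partial\bar\partial\phi_1$ for some $C_1$. On $\gamma^{-1}T_0$ pull this back by $\gamma$ and use the invariance of $\phi_1$. This is (P1). Note how it fits the curves $C_j$: the functions $G_i$ are constant on each $C_j$, so $\phi_1$ is constant on each translate $\gamma L_j$, and (P1) already forces $\Theta|_{\gamma L_j}=0$.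 More is true. The closed sets $X'$ and $\bigcup\gamma^{-1}T_0$ of $B$ are disjoint by (16), and $\gamma^{-1}T_0\cap B_{R_0}=\emptyset$ for $\gamma\ne1$ by (15). Hence
$$\Theta=0\ \text{near }X',\qquad\Theta=\theta_0\ \text{on }B_{R_0} .\tag{17}$$

## 9. A potential with bounded hyperbolic gradient

The obvious candidate $\sum_\gamma\lambda_0((\gamma z)_1)$ diverges already at $z=0$. All terms with $\gamma\ne1$ are $\log|b_1|^2\le0$ with $b=\gamma0$. The group $\Gamma_0$ is cocompact on $L_0$, so the points $\gamma0$, $\gamma\in\Gamma_0$, accumulate at every point of $\partial L_0$ (they stay at constant distance from the orbit of a point of $L_0$). At points of $\partial L_0$ with $z_2\ne0$ we have $|z_1|<1$. So infinitely many terms lie below a fixed negative constant. The cure is to subtract from each term a pluriharmonic Taylor polynomial, which does not change $i\partial\bar\partial$.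

**Step 1: the corrected terms.** For $\gamma\ne1$ let $b=\gamma0\in\bigcup V^j$, so $|b_1|\ge2\rho$. Put
$$\Lambda_b(\zeta)=\lambda_0(\zeta_1)-2\operatorname{Re}q_b(\zeta_1),\qquad q_b(\zeta_1)=\log b_1+\sum_{k=1}^4\frac{(-1)^{k-1}}k\Big(\frac{\zeta_1-b_1}{b_1}\Big)^k .$$
The choice of the logarithm does not affect $\operatorname{Re}q_b$, and $\Lambda_b(b)=0$. We claim that $|\partial\Lambda_b/\partial\zeta_1|\le C|\zeta_1-b_1|^4$ on $B$ with $C$ independent of $b$. With $x=(\zeta_1-b_1)/b_1$, summing the geometric progression gives $q_b'=\frac{1-x^4}{b_1(1+x)}=\frac{1-x^4}{\zeta_1}$. If $|\zeta_1-b_1|<\rho$, then $|\zeta_1|>\rho$, $\partial\lambda_0/\partial\zeta_1=1/\zeta_1$, and $|\partial\Lambda_b/\partial\zeta_1|=|(\zeta_1-b_1)^4/(b_1^4\zeta_1)|$. If $|\zeta_1-b_1|\ge\rho$, the left side of the claim is bounded uniformly in $b$, and $|\zeta_1-b_1|^4\ge\rho^4$.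

**Step 2: one term in the hyperbolic norm.** By (8), $|dz_1|_{\omega_B}\le(1-|z|^2)^{1/2}$. Since $\gamma$ is an isometry, (12), (9) and (10) with $a=\gamma^{-1}0$ give
$$|\partial(\Lambda_{\gamma0}\circ\gamma)|_{\omega_B}(z)\le C(1-|\gamma z|^2)^{1/2}|\gamma z-\gamma0|^4\le C'(1-|z|^2)^{1/2}\frac{(1-|a|^2)^{5/2}}{|1-\langle z,a\rangle|^3} .\tag{18}$$

**Step 3: comparison with an integral.** We sum (18) over $\gamma\ne1$. The points $a\in\Gamma0$ are distinct for distinct $\gamma$, with mutual $\beta$-distance $\ge\operatorname{artanh}R_0$. Let $\eta=\frac13\operatorname{artanh}R_0$, so the $\beta$-balls of radius $\eta$ about them are disjoint. For $\beta(\zeta,a)<\eta$ choose $\sigma\in\mathrm{Aut}(B)$ with $\sigma0=a$ and put $c=\sigma^{-1}0$ ($|c|=|a|$), $\zeta=\sigma w$, $z=\sigma z'$. Then $|w|<\tanh\eta$, and (9), (10) give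
$$\frac{1-\langle z,\zeta\rangle}{1-\langle z,a\rangle}=\frac{1-\langle z',w\rangle}{1-\langle c,w\rangle},\qquad\frac{1-|\zeta|^2}{1-|a|^2}=\frac{1-|w|^2}{|1-\langle w,c\rangle|^2},$$
so both quotients are bounded above and below in modulus. As $(1-|\zeta|^2)^{-3}dV$ is $\mathrm{Aut}(B)$-invariant, the volume of the ball is comparable to $(1-|a|^2)^3$. Hence the sum of (18) is at most
$$C(1-|z|^2)^{1/2}\int_B\frac{(1-|\zeta|^2)^{-1/2}}{|1-\langle z,\zeta\rangle|^3}\,dV(\zeta)\le C''\tag{19}$$
by Rudin, Prop. 1.4.10: $\int_B\frac{(1-|\zeta|^2)^\kappa}{|1-\langle z,\zeta\rangle|^{n+1+\kappa+c}}dV\le C(1-|z|^2)^{-c}$ for $\kappa>-1$, $c>0$; here $n=2$, $\kappa=-\frac12$, $c=\frac12$. This explains the degree $4$ of the polynomial: vanishing of the derivative to order $3$ instead of $4$ would lead to $\kappa=-1$, the excluded endpoint.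

**Step 4: convergence and (P2).** The comparison with $z=0$ gives $\sum(1-|a|^2)^{5/2}<\infty$. Since $|1-\langle z,a\rangle|\ge1-|z|$, the sum of the gradients converges uniformly on compact subsets of $B$. The terms with $\gamma\ne1$ are real and vanish at $0$, because $\Lambda_{\gamma0}(\gamma0)=0$. So
$$u=\lambda_0(z_1)+\sum_{\gamma\ne1}\Lambda_{\gamma0}\circ\gamma$$
converges locally uniformly. We have $i\partial\bar\partial(\Lambda_{\gamma0}\circ\gamma)=\gamma^*\theta_0$, and near a given compact set all but finitely many terms are pluriharmonic, so their sum is pluriharmonic. Thus $u$ is smooth and real with $i\partial\bar\partial u=\Theta$. Adding the bounded contribution of $\lambda_0(z_1)$ to (19) gives $|\partial u|_{\omega_B}=|\bar\partial u|_{\omega_B}\le C_2$. This is (P2).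

## 10. The climb along the lines

Now let $Q_j\subset L_j$ be compact with $\Gamma_jQ_j=L_j$, choose $\mathcal D_j,\mathcal D_j^+$ as in Section 1 for these $Q_j$, and let $c_0$ be the constant of Lemma 1.1. The set $\mathcal C=\bigcup\mathcal D_j^+\cup B_{R_0}$ is relatively compact in $B$. Put
$$S_0=\operatorname{diam}_\beta\mathcal C+1,\qquad s_0=\sup_{\mathcal C}\beta(0,\cdot).$$
Let $y$ be real and smooth on $B_R$ with $i\partial\bar\partial y=\Theta$. Let $X'_s=\{x\in X':\beta(0,x)\le s\}$, which is compact as $X'$ is closed in $B$. For $s_0\le s<\operatorname{artanh}R$ it lies in $B_R$, and it is nonempty since $X'_{s_0}\supset\mathcal D_0$. Put $m(s)=\max_{X'_s}y$.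

**Step 1: one step of the climb.** We show that if $s\ge s_0$ and $s+S_0<\operatorname{artanh}R$, then
$$m(s+S_0)\ge m(s)+c_0 .\tag{20}$$
Let $x_0\in X'_s$ with $y(x_0)=m(s)$. Since $X'=\bigcup\gamma L_j$ and $\Gamma_jQ_j=L_j$, there are $i$ and $\tau\in\Gamma$ with $\tau^{-1}x_0\in Q_i$. For $\xi\in\mathcal C$ we have $\beta(\tau\xi,x_0)=\beta(\xi,\tau^{-1}x_0)<S_0$, hence $\beta(0,\tau\xi)<s+S_0$. So $\tau\mathcal C\subset B_R$, and $\tau\mathcal D_j^+\subset X'_{s+S_0}$ for all $j$. Put $Y=y\circ\tau$, a smooth function on the open set $\tau^{-1}B_R\supset\mathcal C$ with $i\partial\bar\partial Y=\tau^*\Theta=\Theta$. By (17), $i\partial\bar\partial Y=\theta_0$ on $B_{R_0}$ and $Y$ is harmonic on each $\mathcal D_j^+\subset X'$. Moreover $Y\le m(s+S_0)$ on $\bigcup\mathcal D_j^+$. Lemma 1.1 with $m=m(s+S_0)$ gives $m(s)=Y(\tau^{-1}x_0)\le m(s+S_0)-c_0$, which is (20).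

**Step 2: iteration and (P3).** We count the steps that fit. If $\operatorname{artanh}R\le s_0$, the right side of (P3) is negative and there is nothing to prove. Otherwise let $k\ge0$ be the largest integer with $s_0+kS_0<\operatorname{artanh}R$, so $k\ge\frac{\operatorname{artanh}R-s_0}{S_0}-1$. By (20),
$$2\sup_{B_R}|y|\ge m(s_0+kS_0)-m(s_0)\ge kc_0\ge c_0\Big(\frac{\operatorname{artanh}R-s_0}{S_0}-2\Big).$$
This is (P3). Proposition 3 is proved, and with Section 4 so is Theorem 1: for every $n\ge2$ and every $M>0$ no constant $C(n,M)$ exists, and there is even a single $f$ satisfying the hypothesis that admits no bounded solution. $\blacksquare$
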